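\title{A nuclear $C^*$-algebra without locally finite nuclear dimension}

\begin{abstract}
We construct a separable unital nuclear $C^*$-algebra, generated by 21 contractions, that does not have locally finite nuclear dimension. The algebra acts on a Hilbert module of sections of line bundles over an infinite product of 2-spheres. Every $C^*$-algebra of adjointable operators on this module that contains the generators up to $1/100$ has a commutative corner with infinite-dimensional spectrum: otherwise a general position argument would produce a partial isometry that a Chern class forbids. We deduce that there is a contractible example, and that locally finite nuclear dimension is not preserved by crossed products by $\mathbb Z$. The example is not simple.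
\end{abstract}

\section{Introduction}\label{sec:intro}

A $C^*$-algebra $A$ is \emph{nuclear} if for every $C^*$-algebra $C$ the canonical map $A\otimes_{\max}C\to A\otimes C$ from the maximal onto the minimal tensor product is injective. Equivalently, the identity map of $A$ can be approximated pointwise in norm by compositions $A\xrightarrow{\psi}F\xrightarrow{\phi}A$ of completely positive contractions through finite-dimensional $C^*$-algebras $F$. For $A=C(Z)$ such a factorization comes from a fine open cover $(W_l)$ of $Z$, points $z_l\in W_l$ and a subordinate partition of unity $(h_l)$: put $\psi(a)=(a(z_l))_l$ and $\phi((c_l)_l)=\sum_lc_lh_l$. If the sets $W_l$ can be painted with $n+1$ colors so that sets of the same color are disjoint, then $\phi$ preserves orthogonality on each color. Nuclear dimension counts these colors for a general $C^*$-algebra.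

\begin{definition}\label{def:nuc}
Write $a\perp b$ if $ab=ba=a^*b=ab^*=0$. A completely positive map $\phi\colon F\to A$ has \emph{order zero} if $\phi(a)\perp\phi(b)$ for all positive $a,b\in F$ with $a\perp b$.

We write $\dim_{\mathrm{nuc}}(A)\le n$ if for every finite set $\mathcal S\subset A$ and every $\varepsilon>0$ there are a finite-dimensional $C^*$-algebra $F=F_0\oplus\dots\oplus F_n$, a completely positive contraction $\psi\colon A\to F$ and a completely positive map $\phi\colon F\to A$ such that each $\phi|_{F_i}$ is contractive and of order zero, and $\|\phi\psi(a)-a\|<\varepsilon$ for all $a\in\mathcal S$. If there is no such $n$, then $\dim_{\mathrm{nuc}}(A)=\infty$.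

The algebra $A$ has \emph{locally finite nuclear dimension} if for every finite set $\mathcal S\subset A$ and every $\varepsilon>0$ there is a $C^*$-subalgebra $B\subseteq A$ with $\dim_{\mathrm{nuc}}(B)<\infty$ and $\operatorname{dist}(a,B)<\varepsilon$ for all $a\in\mathcal S$.
\end{definition}

It is known that a $C^*$-algebra with locally finite nuclear dimension is nuclear. The converse is asked in \cite{CBMS}: \emph{does every nuclear $C^*$-algebra have locally finite nuclear dimension?}

The simplest cases suggest a positive answer. Let $Y=\prod_{j\ge1}S^2$. This space contains closed cubes of every dimension, so its covering dimension is infinite, and $\dim_{\mathrm{nuc}}(C(Y))=\infty$ by Lemma~\ref{lem:dim} below. But finitely many functions on $Y$ depend, up to a small error, on finitely many coordinates, and so lie close to a subalgebra $C((S^2)^m)$. More generally, call a $C^*$-algebra \emph{subhomogeneous} if the dimensions of its irreducible representations are bounded. Finitely generated subhomogeneous algebras have finite nuclear dimension (Section~\ref{sec:tools}), and subalgebras of subhomogeneous algebras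 are subhomogeneous. Hence every subhomogeneous algebra, and the closure of every increasing union of such algebras, has locally finite nuclear dimension. In all these examples a finite set sees only finitely many dimensions. A counterexample needs a finite set that sees infinitely many, and goes on seeing them after a perturbation of fixed size. Such sets exist.

\begin{theorem}\label{thm:main}
Let $Y=\prod_{j\ge1}S^2$. There are a Hilbert $C(Y)$-module $\mathcal E$ and a set $\mathcal G\subset\mathcal L(\mathcal E)$ of 21 contractions such that:
\begin{enumerate}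
\item[(1)] $A=C^*(\mathcal G)$ is a separable unital nuclear $C^*$-algebra;
\item[(2)] if $B\subseteq\mathcal L(\mathcal E)$ is any $C^*$-subalgebra with $\operatorname{dist}(a,B)<\frac1{100}$ for all $a\in\mathcal G$, then $B$ contains a projection $e$ with $eBe\cong C(Z)$, where $Z$ is compact and metrizable and $\dim Z=\infty$. In particular $\dim_{\mathrm{nuc}}(B)=\infty$.
\end{enumerate}
Hence $A$ is nuclear but does not have locally finite nuclear dimension.
\end{theorem}

Here $\mathcal L(\mathcal E)$ is the algebra of adjointable operators and $\dim$ is covering dimension. Part (2) allows $B$ to leave $A$. Consequently no $C^*$-algebra $D$ with $\mathcal G\subset D\subseteq\mathcal L(\mathcal E)$ has locally finite nuclear dimension.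

The algebra $A$ carries an action $\alpha$ of the circle group $\mathbb T$, defined in Section~\ref{sec:nuclear}. We write $\mathcal K$ for the compact operators on a separable infinite-dimensional Hilbert space.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] Locally finite nuclear dimension passes to quotients and to corners $pDp$, where $p\in D$ is a projection. Hence every nuclear $C^*$-algebra that has $A$ as a quotient or as such a corner is a nuclear algebra without locally finite nuclear dimension.
\item[(b)] The cone $C_0((0,1])\otimes A$ is separable, nuclear and contractible (hence quasidiagonal and $KK$-equivalent to $0$, so that it satisfies the UCT), but does not have locally finite nuclear dimension.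
\item[(c)] Locally finite nuclear dimension is not preserved by crossed products by $\mathbb Z$. The algebra $R=A\rtimes_\alpha\mathbb T$ is separable and has locally finite nuclear dimension (indeed it is locally approximated by finitely generated subhomogeneous subalgebras), but $R\rtimes_{\hat\alpha}\mathbb Z\cong A\otimes\mathcal K$ does not.
\end{enumerate}
\end{theorem}

The algebra $A$ is not simple. Indeed, Theorem~\ref{thm:main}(2) with $B=A$ gives a corner $C(Z)$ with more than one point in $Z$, while corners of simple algebras are simple. The proof depends on this commutative corner, so it does not decide whether every \emph{simple} nuclear $C^*$-algebra has locally finite nuclear dimension.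

Section~\ref{sec:sphere} shows the mechanism over a single sphere and explains how it leads to the definition of $A$ in Section~\ref{sec:algebra}. Nuclearity is proved in Section~\ref{sec:nuclear}. Section~\ref{sec:dim} contains the two facts about covering dimension that Section~\ref{sec:proof} uses to prove Theorem~\ref{thm:main}(2), and Section~\ref{sec:more} proves Theorem~\ref{thm:more}.

\section{Modules, projections and line bundles}\label{sec:tools}

\subsection*{Dimension}
A compact Hausdorff space $Z$ has $\dim Z\le n$ if every finite open cover of $Z$ is refined by a finite open cover in which each point lies in at most $n+1$ sets. From \cite{WZ} we use only that nuclear dimension does not increase under passage to hereditary subalgebras \cite[Prop.~2.5]{WZ}, such as corners $eBe$ by projections $e\in B$, and to quotients \cite[Prop.~2.3]{WZ}.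

Every irreducible representation of a $C^*$-subalgebra is contained in the restriction of an irreducible representation of the ambient algebra. Therefore $C^*$-subalgebras of subhomogeneous algebras, in particular of $M_K(C)$ with $C$ commutative, are subhomogeneous. Subhomogeneous algebras are of type I and hence nuclear. Finitely generated subhomogeneous algebras have finite decomposition rank \cite{NW}. Decomposition rank is defined like nuclear dimension with the extra requirement that $\phi$ be contractive, so these algebras have finite nuclear dimension.

\subsection*{Hilbert modules and their fibers}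
A Hilbert module over a $C^*$-algebra $C$ is a right $C$-module $N$ with a positive definite $C$-valued inner product $\langle\cdot,\cdot\rangle$, linear and $C$-linear in the second variable, with $\langle x,y\rangle^*=\langle y,x\rangle$, such that $N$ is complete for $\|x\|=\|\langle x,x\rangle\|^{1/2}$. A map $T$ between Hilbert modules is adjointable if there is a map $T^*$ with $\langle Tx,y\rangle=\langle x,T^*y\rangle$. The adjointable maps $N\to N$ form a unital $C^*$-algebra $\mathcal L(N)$, and $\langle Tx,Tx\rangle\le\|T\|^2\langle x,x\rangle$. The direct sum $\bigoplus_jN_j$ consists of the sequences $(x_j)$ for which $\sum_j\langle x_j,x_j\rangle$ converges \emph{in norm}. If $X$ is compact and $P\in M_k(C(X))$ is a projection, then $PC(X)^k$, with $\langle x,y\rangle=x^*y$, is the module of continuous sections of the range bundle of $P$, and $\mathcal L(PC(X)^k)=PM_k(C(X))P$.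

Let $N$ be a Hilbert $C(Z)$-module and $z\in Z$. The \emph{fiber} $N_z$ is the Hilbert space completion of $N/\{x:\langle x,x\rangle(z)=0\}$ for the inner product $\langle x,y\rangle(z)$. By the inequality above, each $T\in\mathcal L(N)$ induces a bounded operator $T_z$ on $N_z$, and $T\mapsto T_z$ is a unital $*$-homomorphism. If $Q\in\mathcal L(N)$ is a projection, then $Q_zN_z$ is the closure of the image of $QN$ in $N_z$, so $(QN)_z=Q_zN_z$.

\subsection*{Close projections}

\begin{lemma}\label{lem:proj}
Let $D$ be a unital $C^*$-algebra and $p\in D$ a projection.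
\begin{enumerate}
\item[(i)] If $B\subseteq D$ is a $C^*$-subalgebra and $\operatorname{dist}(p,B)<\eta\le\frac12$, then there is a projection $p'\in B$ with $\|p-p'\|<2\eta$.
\item[(ii)] If $p'\in D$ is a projection with $\|p-p'\|<1$, then there is a unitary $u\in D$ with $up'u^*=p$ and $\|u-1\|\le2\|p-p'\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Choose $b\in B$ with $\|b-p\|<\eta$ and put $h=(b+b^*)/2$, so that $\gamma=\|h-p\|<\eta$. If $\lambda\in\mathbb R$ has distance greater than $\gamma$ from $\{0,1\}$, then $\gamma\|(p-\lambda)^{-1}\|<1$, so $h-\lambda$ is invertible. Thus the spectrum of $h$ lies in the disjoint intervals $[-\gamma,\gamma]$ and $[1-\gamma,1+\gamma]$. Let $f$ be $0$ on the first and $1$ on the second. Since $f(0)=0$, the projection $p'=f(h)$ lies in $B$, and $\|p'-h\|\le\gamma$.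

(ii) Put $x=pp'+(1-p)(1-p')$ and $\gamma=\|p-p'\|$. Then $x-1=(2p-1)(p'-p)$ has norm $\gamma<1$, so $x$ is invertible and $|x|=(x^*x)^{1/2}$ has spectrum in $[1-\gamma,1+\gamma]$. From $xp'=pp'=px$ we get $p'x^*x=x^*px=x^*xp'$. Hence the unitary $u=x|x|^{-1}$ satisfies $up'=pu$, and $\|u-1\|\le\|u(1-|x|)\|+\|x-1\|\le2\gamma$.
\end{proof}

\subsection*{Line bundles}
Let $X$ be compact, let $g\in M_2(C(X))$ be a projection of rank one at every point, and let $\Gamma=gC(X)^2$. With $\delta_1,\delta_2$ the standard basis of $\mathbb C^2$, put $\xi_b=g\delta_b\in\Gamma$. Then $\langle\xi_a,\xi_b\rangle=g_{ab}$ is a matrix entry of $g$, and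
\begin{equation}\label{eq:frame}
\sum_{b=1}^2\xi_b\langle\xi_b,v\rangle=gv=v\quad(v\in\Gamma),\qquad\qquad \sum_{a=1}^2\langle\xi_a,\xi_a\rangle=\operatorname{tr}g=1 .
\end{equation}
The first identity says that $\Gamma\to C(X)^2$, $v\mapsto(\langle\xi_b,v\rangle)_b$, preserves inner products. The second says the same of $C(X)\to\Gamma^2$, $f\mapsto(\xi_af)_a$.

We identify $S^2$ with $\mathbb{CP}^1$ and let $p(x)\in M_2(\mathbb C)$ be the orthogonal projection onto the line $x\subset\mathbb C^2$. The range bundle $L$ of $p\in M_2(C(S^2))$ is the tautological line bundle. We need four properties of Chern classes: they are natural under pullback; $c_m(L_1\oplus\dots\oplus L_m)=\prod_jc_1(L_j)$ for line bundles $L_j$; a bundle of rank $m$ with a nowhere vanishing section splits off a trivial line bundle and so has $c_m=0$; and $c_1(L)\ne0$ in $H^2(S^2;\mathbb Z)\cong\mathbb Z$.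

\section{One sphere}\label{sec:sphere}

Let $\Gamma=pC(S^2)^2$ with its sections $\xi_1,\xi_2$, and let $\mathcal E_1=C(S^2)\oplus\Gamma$. Let $e_0$ be the projection onto the first summand and put $t_a(f,\gamma)=(0,\xi_af)$ for $a=1,2$. Then $t_a^*(f,\gamma)=(\langle\xi_a,\gamma\rangle,0)$, so
\[
t_a=(1-e_0)t_ae_0,\qquad t_a^*t_b=p_{ab}\,e_0,\qquad t_1^*t_1+t_2^*t_2=e_0 .
\]
If a subalgebra $B\subseteq\mathcal L(\mathcal E_1)$ contains $e_0,t_1,t_2$, then $e_0Be_0\subseteq e_0\mathcal L(\mathcal E_1)e_0=C(S^2)$ contains the entries of $p$. These separate the points of $\mathbb{CP}^1$, so $e_0Be_0=C(S^2)$. We now bound the dimension of the corner from below by a second argument, which never identifies a function in it and which tolerates errors.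

\emph{The obstruction.} There is no $v\in\mathcal L(\mathcal E_1)$ with $v^*v=e_0$ and $e_0v=0$. For such a $v$ we would have $v(1,0)=(0,\gamma)$ with $\langle\gamma,\gamma\rangle=1$, a continuous choice of a unit vector $\gamma(x)$ in each line $x$. Then $(x,w)\mapsto w\gamma(x)$ would be a homeomorphism $S^2\times\mathbb T\to S^3$, which is impossible because $S^3$ is simply connected. By Lemma~\ref{lem:proj}(ii), a projection $e$ with $\|e-e_0\|<1$ is unitarily equivalent to $e_0$. So $e\mathcal L(\mathcal E_1)e$ is commutative, and there is no $v$ with $v^*v=e$ and $ev=0$.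

\emph{The stable relation.} Let $\varepsilon=\frac1{100}$ and suppose that $e_0,t_1,t_2$ lie within $\varepsilon$ of a subalgebra $B$. Choose a projection $e\in B$ with $\|e-e_0\|<2\varepsilon$ and $s_a\in B$ with $\|s_a-t_a\|<\varepsilon$, and write $eBe=C(Z)$. The elements $\tau_a=s_ae-es_ae\in B$ satisfy $\tau_a=(1-e)\tau_ae$ and
\[
\tau_a-t_a=(1-e)(s_a-t_a)e+(e_0-e)t_ae+(1-e_0)t_a(e-e_0),
\]
so $\|\tau_a-t_a\|<5\varepsilon$. Therefore $\|\tau_1^*\tau_1+\tau_2^*\tau_2-e\|<2\cdot5\varepsilon(2+5\varepsilon)+2\varepsilon<\frac14$, and the open sets $U_a=\{z:(\tau_a^*\tau_a)(z)>\frac14\}$ cover $Z$.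

\emph{Low dimension contradicts the obstruction.} Suppose $\dim Z=0$. Then the cover $\{U_1,U_2\}$ is refined by disjoint open sets, so $Z=Z_1\sqcup Z_2$ with $Z_a\subseteq U_a$ clopen. Let $\chi_a\in eBe$ be the indicator function of $Z_a$ and $\eta=\tau_1\chi_1+\tau_2\chi_2$. The cross terms in $\eta^*\eta$ vanish because $eBe$ is commutative, so $\eta^*\eta=\sum_a\chi_a\tau_a^*\tau_a\ge\frac14e$. Then $v=\eta(\eta^*\eta)^{-1/2}$, with the inverse taken in $eBe$, satisfies $v^*v=e$ and $ev=0$. This is impossible, so $\dim Z\ge1$.

The elements $\tau_a$ belong to the Hilbert $C(Z)$-module $N=\{x\in Be:ex=0\}$ with $\langle x,y\rangle=x^*y$, and the estimate above shows that all fibers of $N$ are nonzero. When $\dim Z=1$ one must pass from $\tau_1$ to $\tau_2$ without crossing $0$, and a complex line has room for that. In general, Proposition~\ref{prop:genpos} produces a nowhere vanishing $\eta\in N$ whenever all fibers have dimension at least $m$ and $2m>\dim Z$. With $m=1$ it gives $\dim Z\ge2$.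

\subsection*{From one sphere to infinitely many}
Over $(S^2)^m$ take the trivial bundle and the $m$ pullbacks of $L$, with two operators $t_{j,1},t_{j,2}$ from the trivial summand into the $j$-th bundle. The obstruction persists, now by the top Chern class. If $B$ contains these operators, then for each $j$ one of $t_{j,1},t_{j,2}$ is nonzero in $N_z$, and the vectors for different $j$ are orthogonal. So $\dim N_z\ge m$ and $\dim Z\ge2m$. This costs $2m+1$ operators. To force $\dim Z=\infty$ with a finite set we need finitely many relations, stable under perturbation, that make all fibers infinite-dimensional.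

The first candidate is an isometry $s$ with $e_0s=0$. But then $v=se_0$ satisfies $v^*v=e_0$ and $e_0v=0$, which is exactly what the obstruction must forbid. What \eqref{eq:frame} does allow, for any two line bundles with section modules $\Gamma,\Gamma'$, is the composition $\Gamma\to C(X)^2\to(\Gamma')^4$, which preserves inner products. Sending the $j$-th bundle to the $(j+1)$-st in this way gives a column of four operators that is an isometry with range orthogonal to $e_0$. On fibers of $Be$, with $d=\dim N_z$, this gives $d+1\le4d$, which is no constraint beyond $d\ge1$. To beat the factor $4$ we use five such columns with orthogonal ranges; the count becomes $5(d+1)\le4d$, which no finite $d$ satisfies. Orthogonal ranges are obtained by sending each bundle to five different successors, that is, by indexing the bundles by the vertices of a 5-ary tree.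

\section{The algebra $A$ and the obstruction}\label{sec:algebra}

For $j\ge1$ let $\mathrm{pr}_j\colon Y\to S^2$ be the $j$-th coordinate map, $p_j=p\circ\mathrm{pr}_j\in M_2(C(Y))$, and $L_j=\mathrm{pr}_j^*L$ the range bundle of $p_j$. Let $p_0=\operatorname{diag}(1,0)$. Put
\[
\Gamma_j=p_jC(Y)^2,\qquad \xi_{j,b}=p_j\delta_b\in\Gamma_j\quad(b=1,2),\qquad \mathcal E=\bigoplus_{j\ge0}\Gamma_j .
\]
Then $\Gamma_0=\delta_1C(Y)\cong C(Y)$. Let $e_0\in\mathcal L(\mathcal E)$ be the projection onto $\Gamma_0$, so that $e_0\mathcal L(\mathcal E)e_0\cong C(Y)$.

Every integer $i\ge1$ is uniquely of the form $5j+r$ with $j\ge0$ and $r\in\{1,\dots,5\}$. We view $\{0,1,2,\dots\}$ as a rooted tree with root $0$ in which $j$ has the children $5j+1,\dots,5j+5$, and we write $\ell(j)$ for the depth of $j$. A vertex counts as its own ancestor. For $a,b\in\{1,2\}$ and $r\in\{1,\dots,5\}$ define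
\[
t^r_{ab}v=\xi_{5j+r,a}\langle\xi_{j,b},v\rangle\in\Gamma_{5j+r}\qquad(v\in\Gamma_j,\ j\ge0).
\]
Each map $\Gamma_j\to\Gamma_{5j+r}$ has norm at most $\|\xi_{5j+r,a}\|\,\|\xi_{j,b}\|\le1$, and different $j$ have different targets. So $t^r_{ab}$ is an adjointable contraction on $\mathcal E$. Its adjoint sends $u\in\Gamma_{5j+r}$ to $\xi_{j,b}\langle\xi_{5j+r,a},u\rangle\in\Gamma_j$ and vanishes on $\Gamma_0$ and on all $\Gamma_i$ with $i\not\equiv r\pmod5$. Let
\[
\mathcal G=\{e_0\}\cup\{t^r_{ab}:a,b\in\{1,2\},\ 1\le r\le5\},\qquad A=C^*(\mathcal G).
\]
The algebra $A$ is finitely generated, hence separable. For $v\in\Gamma_j$ and $i=5j+r$, the two identities in \eqref{eq:frame} give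
\[
\sum_{a,b}(t^r_{ab})^*t^r_{ab}v=\sum_b\xi_{j,b}\Big(\sum_a\langle\xi_{i,a},\xi_{i,a}\rangle\Big)\langle\xi_{j,b},v\rangle=v .
\]
Thus $\sum_{a,b}(t^r_{ab})^*t^r_{ab}=1$ for each $r$, and $1\in A$. Moreover $(t^r_{ab})^*t^{r'}_{cd}=0$ for $r\ne r'$, and $e_0t^r_{ab}=0$. Let $w\in M_{4,5}(A)$ be the matrix with rows indexed by the pairs $(a,b)$, columns indexed by $r$, and entries $t^r_{ab}$. The relations just found say that
\begin{equation}\label{eq:w}
w^*w=1_5,\qquad (e_0\otimes1_4)\,w=0 .
\end{equation}

\begin{remark}\label{rem:corner}
The corner $e_0Ae_0$ is all of $C(Y)$. By \eqref{eq:frame}, the operator $\sum_b(t^r_{ab})^*t^r_{a'b}$ acts on $\Gamma_j$ as multiplication by $(p_{5j+r})_{aa'}$; and if $x$ acts on each $\Gamma_i$ as multiplication by a function $f_i$, then $\sum_{a,b}(t^r_{ab})^*x\,t^r_{ab}$ acts on $\Gamma_j$ as multiplication by $f_{5j+r}$. Descending along the path from $j$ to the root, we find every entry of every $p_j$ in $e_0Ae_0$, and these entries separate the points of $Y$. However, the entries of $p_j$ are reached by products of $2\ell(j)$ generators. If the generators are known only up to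 a fixed error, this computation says nothing about deep vertices. The proof of Theorem~\ref{thm:main}(2) therefore uses only \eqref{eq:w} and the next proposition.
\end{remark}

\begin{proposition}\label{prop:obstruction}
Let $e\in\mathcal L(\mathcal E)$ be a projection with $\|e-e_0\|<1$. Then $e\mathcal L(\mathcal E)e\cong C(Y)$, and there is no $v\in\mathcal L(\mathcal E)$ with $v^*v=e$ and $ev=0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:proj}(ii) there is a unitary $u$ with $ueu^*=e_0$. Conjugating by $u$, we may assume $e=e_0$, and the first claim follows.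

Suppose $v^*v=e_0$ and $e_0v=0$. Put $\zeta=v\delta_1$, where $\delta_1\in\Gamma_0$ is the unit section, and write $\zeta=(\zeta_j)_{j\ge0}$. Then $\zeta_0=0$ and
\[
\sum_{j\ge1}\langle\zeta_j,\zeta_j\rangle=\langle\delta_1,v^*v\delta_1\rangle=1,
\]
with convergence in the norm of $C(Y)$. Hence $\sum_{j=1}^m\langle\zeta_j,\zeta_j\rangle\ge\frac12$ on $Y$ for some $m$, and $(\zeta_1,\dots,\zeta_m)$ is a nowhere vanishing section of $L_1\oplus\dots\oplus L_m$. Embed $(S^2)^m$ in $Y$ by fixing the coordinates with index greater than $m$, and restrict. The restricted bundle $\bigoplus_{j\le m}\mathrm{pr}_j^*L$ has a nowhere vanishing section, so its top Chern class vanishes. But this class is $\prod_{j=1}^m\mathrm{pr}_j^*c_1(L)$. By the K\"unneth theorem it corresponds to $c_1(L)^{\otimes m}$ under $H^{2m}((S^2)^m;\mathbb Z)\cong H^2(S^2;\mathbb Z)^{\otimes m}\cong\mathbb Z$, and so it is nonzero.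
\end{proof}

It matters that each bundle has its own sphere: over a single sphere, $L\oplus L$ has the nowhere vanishing section $(\xi_1,\xi_2)$ by \eqref{eq:frame}.

\section{Nuclearity}\label{sec:nuclear}

The generators move the summands $\Gamma_j$ along the edges of the tree. Grading by depth gives a circle action, and a short product of generators that preserves depth cannot move a summand far. This makes the fixed point algebra a limit of subhomogeneous algebras, and nuclearity passes from the fixed point algebra to $A$.

For $z\in\mathbb T$ let $U_z\in\mathcal L(\mathcal E)$ be the unitary that acts on $\Gamma_j$ as the scalar $z^{\ell(j)}$, and let $\alpha_z(a)=U_zaU_z^*$. Then $\alpha_z(t^r_{ab})=z\,t^r_{ab}$ and $\alpha_z(e_0)=e_0$, so $\alpha_z(A)=A$. A \emph{word} is a finite product of the \emph{letters} $t^r_{ab}$, $(t^r_{ab})^*$, $e_0$. Its \emph{degree} $d$ is the number of letters $t$ minus the number of letters $t^*$, and $\alpha_z$ multiplies it by $z^d$. Words span a dense $*$-subalgebra of $A$, so $z\mapsto\alpha_z(a)$ is norm continuous for every $a\in A$.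

\begin{lemma}\label{lem:walk}
Let $a$ be a word of length at most $k$ and degree $d$, and let $i\ge0$. Then $a\Gamma_i=0$, or $a\Gamma_i\subseteq\Gamma_{i'}$ for a vertex $i'$ such that $\ell(i')=\ell(i)+d$ and $i,i'$ have the same ancestor at every depth $\lambda$ with $0\le\lambda\le\max(\ell(i)-k,0)$.
\end{lemma}

\begin{proof}
A letter maps a summand to $0$ or into a single summand: that of a child, that of the parent, or, for $e_0$, $\Gamma_0$ into itself. Apply the letters of $a$ from right to left. If no letter annihilates the current summand, we obtain a walk in the tree from $i$ to some $i'$ with at most $k$ steps and $\ell(i')=\ell(i)+d$. Let $i_0$ be a vertex of smallest depth on the walk, so $\ell(i_0)\ge\max(\ell(i)-k,0)$. The walk can leave the set of descendants of $i_0$ only through the parent of $i_0$, which it does not visit. So $i_0$ is an ancestor of both $i$ and $i'$, and their ancestors at depths up to $\ell(i_0)$ coincide.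
\end{proof}

\begin{lemma}\label{lem:block}
Let $I$ be a countable set, $\iota\mapsto j(\iota)$ a map from $I$ to $\{0,1,2,\dots\}$, and $\mathcal E_\beta=\bigoplus_{\iota\in\beta}\Gamma_{j(\iota)}$ for $\beta\subseteq I$. Let $\mathcal P$ be a partition of $I$ into blocks with at most $K$ elements. The operators $T\in\mathcal L(\mathcal E_I)$ with $T\mathcal E_\beta\subseteq\mathcal E_\beta$ for all $\beta\in\mathcal P$ form a subhomogeneous $C^*$-algebra $\mathfrak B_{\mathcal P}$.
\end{lemma}

\begin{proof}
Let $Q_\beta$ be the projection onto $\mathcal E_\beta$. If $T$ preserves all blocks, then $Q_\beta T$ and $TQ_\beta$ agree on each $\mathcal E_{\beta'}$, hence on $\mathcal E_I$ by density. So $\mathfrak B_{\mathcal P}$ is the commutant of $\{Q_\beta:\beta\in\mathcal P\}$, a $C^*$-algebra, and $T\mapsto(T|_{\mathcal E_\beta})_\beta$ embeds it in the algebra $\prod_\beta\mathcal L(\mathcal E_\beta)$ of bounded families. Now $\mathcal L(\mathcal E_\beta)$ is the corner of $M_{2|\beta|}(C(Y))\subseteq M_{2K}(C(Y))$ by the projection $\bigoplus_{\iota\in\beta}p_{j(\iota)}$. Hence $\mathfrak B_{\mathcal P}$ embeds in $\prod_\beta M_{2K}(C(Y))=M_{2K}(C)$,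 where $C=\prod_\beta C(Y)$ is commutative.
\end{proof}

\begin{proposition}\label{prop:fixed}
The fixed point algebra $A^\alpha$ is the closure of an increasing union of finitely generated subhomogeneous $C^*$-algebras. In particular it is nuclear.
\end{proposition}

\begin{proof}
The map $E_A(a)=\int_{\mathbb T}\alpha_z(a)\,dz$ is a contractive projection of $A$ onto $A^\alpha$ that fixes words of degree $0$ and annihilates all other words. So $A^\alpha$ is the closed span of the words of degree $0$. Let $C_k\subseteq A^\alpha$ be the $C^*$-algebra generated by the finitely many words of degree $0$ and length at most $k$. Then $C_k\subseteq C_{k+1}$, and $\bigcup_kC_k$ is dense in $A^\alpha$. Let $\mathcal P_k$ be the partition of the tree in which $i,i'$ lie in the same block if $\ell(i)=\ell(i')$ and they have the same ancestor at depth $\max(\ell(i)-k,0)$. A block consists of the descendants of one vertex at a fixed distance at most $k$ below it, so it has at most $5^k$ elements. By Lemma~\ref{lem:walk} the generators of $C_k$ lie in $\mathfrak B_{\mathcal P_k}$, so $C_k$ is subhomogeneous by Lemma~\ref{lem:block}. Closures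 of increasing unions of nuclear algebras are nuclear.
\end{proof}

Thus $A^\alpha$ has locally finite nuclear dimension, although it contains $e_0Ae_0=C(Y)$. The failure in $A$ comes from the elements of degree one.

\begin{lemma}\label{lem:circle}
Let $\alpha$ be a point-norm continuous action of $\mathbb T$ on a $C^*$-algebra $A$. If $A^\alpha$ is nuclear, then $A$ is nuclear.
\end{lemma}

\begin{proof}
Let $C$ be a $C^*$-algebra and $q\colon A\otimes_{\max}C\to A\otimes C$ the canonical map. The automorphisms $\alpha_z\otimes\mathrm{id}$ of the algebraic tensor product $A\odot C$ extend to a point-norm continuous action $\beta$ on $A\otimes_{\max}C$ and to automorphisms of $A\otimes C$, and $q$ intertwines them. So $\ker q$ is a closed $\beta$-invariant ideal. Let $E(x)=\int_{\mathbb T}\beta_z(x)\,dz$. Then $E(\ker q)\subseteq\ker q$. The map $E$ is faithful: if $E(x^*x)=0$, then for each state $\omega$ the continuous function $z\mapsto\omega(\beta_z(x^*x))\ge0$ has integral $0$, so $\omega(x^*x)=0$. Since $E(a\otimes c)=E_A(a)\otimes c$, the range of $E$ lies in the closure $M$ of $A^\alpha\odot C$ in $A\otimes_{\max}C$.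

The inclusion of $A^\alpha\odot C$ extends to a surjective $*$-homomorphism $\kappa\colon A^\alpha\otimes_{\max}C\to M$. The minimal tensor product respects inclusions, so $q\kappa$ is the canonical map onto $A^\alpha\otimes C\subseteq A\otimes C$. It is injective because $A^\alpha$ is nuclear. As $\kappa$ is onto, $q|_M$ is injective. If $x\in\ker q$, then $E(x^*x)\in\ker q\cap M=0$, so $x=0$.
\end{proof}

Proposition~\ref{prop:fixed} and Lemma~\ref{lem:circle} complete the proof of Theorem~\ref{thm:main}(1).

\section{Covering dimension and general position}\label{sec:dim}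

The first lemma reverses the construction that opened the introduction: it recovers a colored open cover from a colored approximation.

\begin{lemma}\label{lem:dim}
Let $Z$ be compact Hausdorff with $\dim_{\mathrm{nuc}}(C(Z))\le n$. Then $\dim Z\le n$.
\end{lemma}

\begin{proof}
Let $U_1,\dots,U_r$ be an open cover of $Z$ and $a_1,\dots,a_r$ a partition of unity with $a_s=0$ off $U_s$. Let $0<\varepsilon<\frac1{2r(n+1)}$ and take $F=\bigoplus_{i=0}^nF_i$, $\psi$, $\phi$ as in Definition~\ref{def:nuc} for the set $\{1,a_1,\dots,a_r\}$ and $\varepsilon$.

We first show that $\phi$ vanishes on every matrix block $M_k$ of $F$ with $k\ge2$. Fix $z\in Z$ and write the positive functional $x\mapsto\phi(x)(z)$ on $M_k$ as $\operatorname{tr}(\rho\,\cdot)$ with $\rho\ge0$. If $\rho\ne0$, there are orthonormal eigenvectors $\zeta_1,\zeta_2$ of $\rho$ with eigenvalues $\lambda_1>0$ and $\lambda_2\ge0$. The projections $P_\pm$ onto the orthogonal unit vectors $(\zeta_1\pm\zeta_2)/\sqrt2$ have $\phi(P_\pm)(z)=(\lambda_1+\lambda_2)/2>0$. This contradicts $\phi(P_+)\phi(P_-)=0$.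

Hence $\phi\psi(a)=\sum_l\psi_l(a)h_l$, where $l$ runs over the one-dimensional blocks, $\psi_l$ is a positive functional and $h_l\ge0$ is the image of the unit of the block. Call $i$ the color of $l$ if the block lies in $F_i$. Functions $h_l$ of the same color are orthogonal, so at each point at most $n+1$ of the $h_l$ are nonzero. Put
\[
W_l=\Big\{z\in Z:\psi_l(1)h_l(z)>\frac1{2(n+1)}\Big\}.
\]
Each point lies in at most $n+1$ of these open sets. They cover $Z$, since $\sum_l\psi_l(1)h_l(z)>1-\varepsilon>\frac12$ and the sum has at most $n+1$ nonzero terms. Finally, fix $l$. As $\sum_s\psi_l(a_s)=\psi_l(1)$, there is $s$ with $\psi_l(a_s)\ge\psi_l(1)/r$. For $z\in W_l$,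
\[
a_s(z)>\phi\psi(a_s)(z)-\varepsilon\ge\psi_l(a_s)h_l(z)-\varepsilon>\frac1{2r(n+1)}-\varepsilon>0,
\]
so $W_l\subseteq U_s$.
\end{proof}

The second fact is a general position statement: a generic section avoids a zero set of real codimension $2m$ over a base of dimension less than $2m$. Two features of our setting stand in the way of the usual argument. The fibers of a Hilbert module can jump in dimension, so there is no bundle; and $Z$ has no smooth or metric structure in which to count. We handle both by encoding finitely many module elements in their Gram matrix and approximating it by a Lipschitz function on the nerve of a cover.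

\begin{proposition}\label{prop:genpos}
Let $Z$ be compact Hausdorff with $\dim Z\le n<\infty$, let $m$ be an integer with $2m>n$, and let $N$ be a Hilbert $C(Z)$-module with $\dim N_z\ge m$ for all $z\in Z$. Then there is $\eta\in N$ with $\langle\eta,\eta\rangle(z)>0$ for all $z\in Z$.
\end{proposition}

The inequality $2m>n$ cannot be relaxed to $2m\ge n$, as the sections of $L$ over $S^2$ show. Finite dimension cannot be dropped even when all fibers are infinite-dimensional: by the proof of Proposition~\ref{prop:obstruction}, the module $\bigoplus_{j\ge1}\Gamma_j$ over $Y$ has no such $\eta$, since $\eta\langle\eta,\eta\rangle^{-1/2}$ could serve as $\zeta$.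

\begin{proof}
We may assume $Z\neq\emptyset$. For a self-adjoint matrix $x$ let $\mu_m(x)$ be its $m$-th largest eigenvalue; recall that $|\mu_m(x)-\mu_m(y)|\le\|x-y\|$.

\emph{Step 1: a Gram matrix of rank at least $m$.} The image of $N$ is dense in $N_z$, so it has dimension at least $m$. Thus for each $z$ there are $m$ elements of $N$ whose Gram matrix is invertible at $z$, hence on a neighborhood of $z$. Cover $Z$ by finitely many such neighborhoods and list all the elements used as $\eta_1,\dots,\eta_K$. The positive matrix $G(z)=[\langle\eta_i,\eta_j\rangle(z)]\in M_K(\mathbb C)$ has an invertible $m\times m$ principal submatrix at every $z$, so $\mu_m(G(z))>0$. By continuity and compactness there is $\delta>0$ with $\mu_m(G(z))\ge4\delta$ for all $z$. For a continuous $f\colon Z\to\mathbb C^K$ the element $\eta=\sum_i\eta_if_i$ satisfies $\langle\eta,\eta\rangle(z)=f(z)^*G(z)f(z)$. We must find $f$ for which this is positive everywhere.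

\emph{Step 2: passage to a polyhedron.} Cover $Z$ by finitely many open sets of the form $\{z:\|G(z)-G(z_0)\|<\delta/2\}$ and refine. This gives a cover by nonempty open sets $V_1,\dots,V_P$ such that each point lies in at most $n+1$ of them and $\|G(z)-G(z')\|<\delta$ for $z,z'$ in the same $V_i$. Choose $z_i\in V_i$ and a partition of unity $\lambda_1,\dots,\lambda_P$ with $\lambda_i=0$ off $V_i$. Let
\[
\Delta=\Big\{s\in\mathbb R^P:\ s_i\ge0,\ \sum_is_i=1,\ \bigcap_{s_i>0}V_i\ne\emptyset\Big\},
\]
a finite union of faces of the standard simplex, each of dimension at most $n$. Put $\tilde G(s)=\sum_is_iG(z_i)$. If $s\in\Delta$ and $z\in\bigcap_{s_i>0}V_i$, then $\|\tilde G(s)-G(z)\|\le\sum_is_i\|G(z_i)-G(z)\|<\delta$. This has two consequences. First, $\mu_m(\tilde G(s))\ge3\delta$ on $\Delta$. Second, $\lambda(z)=(\lambda_i(z))_i$ lies in $\Delta$ and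
\begin{equation}\label{eq:approxG}
\|\tilde G(\lambda(z))-G(z)\|<\delta\qquad(z\in Z),
\end{equation}
because $z\in V_i$ whenever $\lambda_i(z)>0$.

A vector on which the form $\tilde G(s)$ is positive but small could be lost in the error \eqref{eq:approxG}. We therefore cut off the small eigenvalues and put $H(s)=(\tilde G(s)-2\delta)_+$. Then $\mu_m(H(s))\ge\delta$, and the range of $H(s)$ is the spectral subspace of $\tilde G(s)$ for $(2\delta,\infty)$. The map $H$ is Lipschitz on $\Delta$. Indeed $\tilde G$ is linear in $s$, and if $x,y$ are self-adjoint with eigenvalues $\sigma_i,\sigma'_j$ and orthonormal eigenbases $(u_i),(u'_j)$, then in the Hilbert--Schmidt norm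
\[
\|x_+-y_+\|_2^2=\sum_{i,j}|(\sigma_i)_+-(\sigma'_j)_+|^2|u_i^*u'_j|^2\le\sum_{i,j}|\sigma_i-\sigma'_j|^2|u_i^*u'_j|^2=\|x-y\|_2^2 .
\]

\emph{Step 3: a generic affine map.} For $c=(c_1,\dots,c_P)$ in the Hilbert space $\Omega=(\mathbb C^K)^P$ put $c(s)=\sum_is_ic_i\in\mathbb C^K$, so that $|c(s)|\le|s|\,|c|$ for all $s\in\mathbb R^P$. Call $c$ with $|c|\le1$ \emph{bad} if $H(s)c(s)=0$ for some $s\in\Delta$. We show that the bad set has Lebesgue measure zero. The constants $C_1,C_2,C_3$ below depend on neither $\rho$ nor $s_0$.

Let $0<\rho<1$. A face of dimension $k\le n$ is a Lipschitz image of a subset of $[0,1]^k$, so $\Delta$ is covered by at most $C_1\rho^{-n}$ balls of radius $\rho$ with centers in $\Delta$. Let $c$ be bad, with $H(s)c(s)=0$, and let $s_0$ be a center with $|s-s_0|\le\rho$. Since $|s_0|\le1$,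
\[
|H(s_0)c(s_0)|\le\|H(s_0)-H(s)\|\,|c(s_0)|+\|H(s)\|\,|c(s_0-s)|\le C_2\rho .
\]
Let $f_1,\dots,f_m$ be orthonormal eigenvectors of $H(s_0)$ with eigenvalues at least $\delta$. Then $|f_k^*c(s_0)|\le C_2\rho/\delta$. The vectors $\omega_k=|s_0|^{-1}(s_{0,1}f_k,\dots,s_{0,P}f_k)$ are orthonormal in $\Omega$, and $\omega_k^*c=|s_0|^{-1}f_k^*c(s_0)$. As $1=\sum_is_{0,i}\le\sqrt P\,|s_0|$, we get $|\omega_k^*c|\le C_3\rho$ with $C_3=C_2\sqrt P/\delta$. In an orthonormal basis of $\Omega$ that extends $\omega_1,\dots,\omega_m$, the vector $c$ has $m$ coordinates of modulus at most $C_3\rho$ and the others of modulus at most $1$. Such vectors form a set of measure at most $(\pi C_3^2\rho^2)^m\pi^{KP-m}$. Summing over the centers, the bad set is contained in a set of measure at most $C_1C_3^{2m}\pi^{KP}\rho^{2m-n}$, which tends to $0$ as $\rho\to0$ because $2m>n$.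

\emph{Step 4: the element $\eta$.} Fix $c$ with $|c|\le1$ that is not bad. Then $a(s)=H(s)c(s)$ is continuous and nowhere zero on $\Delta$, and $a(s)^*\tilde G(s)a(s)\ge2\delta|a(s)|^2$ because $a(s)$ lies in the range of $H(s)$. Take $f=a\circ\lambda$ in Step 1. By \eqref{eq:approxG},
\[
\langle\eta,\eta\rangle(z)=f(z)^*G(z)f(z)\ge2\delta|f(z)|^2-\delta|f(z)|^2>0.\qedhere
\]
\end{proof}

\section{Subalgebras near the generators}\label{sec:proof}

We first draw the consequence of the relations \eqref{eq:w} in an abstract algebra with a finite-dimensional commutative corner, and then show that the relations can be made exact in $B$.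

\begin{proposition}\label{prop:abstract}
Let $B$ be a unital $C^*$-algebra and $e\in B$ a projection with $eBe\cong C(Z)$, where $Z$ is compact Hausdorff and $\dim Z<\infty$. Suppose that $V\in M_{4,5}(B)$ satisfies $V^*V=1_5$ and $(e\otimes1_4)V=0$. Then there is $v\in B$ with $v^*v=e$ and $ev=0$.
\end{proposition}

\begin{proof}
Put $q=1-e$. The closed subspace $M=Be$ of $B$ is a Hilbert module over $eBe=C(Z)$ with $\langle x,y\rangle=x^*y$; its module norm is the norm of $B$. Left multiplication by $b\in B$ is adjointable with adjoint left multiplication by $b^*$. So for each $z\in Z$ we get a unital representation $\pi_z$ of $B$ on $M_z$, and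
\[
M_z=\pi_z(e)M_z\oplus\pi_z(q)M_z=(eBe)_z\oplus N_z,\qquad N=qBe .
\]
The fiber $(eBe)_z=C(Z)_z$ is one-dimensional. Applying $\pi_z$ to the entries of $V$ gives an isometry $M_z^{\,5}\to M_z^{\,4}$, and its range lies in $N_z^{\,4}$ because $(q\otimes1_4)V=V$. If $d=\dim N_z$ were finite, this would give $5(d+1)\le4d$, which is false. So all fibers of $N$ are infinite-dimensional.

By Proposition~\ref{prop:genpos} there is $\eta\in qBe$ such that $\eta^*\eta\in C(Z)$ is strictly positive, hence invertible in $eBe$. Then $v=\eta(\eta^*\eta)^{-1/2}$ satisfies $v^*v=e$ and $ev=0$.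
\end{proof}

\begin{lemma}\label{lem:exact}
Let $\varepsilon=\frac1{100}$ and let $B\subseteq\mathcal L(\mathcal E)$ be a $C^*$-subalgebra with $\operatorname{dist}(a,B)<\varepsilon$ for all $a\in\mathcal G$. Then $1\in B$, and there are a projection $e\in B$ with $\|e-e_0\|<2\varepsilon$ and a matrix $V\in M_{4,5}(B)$ with $V^*V=1_5$ and $(e\otimes1_4)V=0$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:proj}(i) provides $e$. Choose $s^r_{ab}\in B$ with $\|s^r_{ab}-t^r_{ab}\|<\varepsilon$. For any $s,t$ we have
\begin{equation}\label{eq:square}
\|s^*s-t^*t\|\le(\|s\|+\|t\|)\,\|s-t\| .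
\end{equation}
Hence $y=\sum_{a,b}(s^1_{ab})^*s^1_{ab}\in B$ satisfies $\|y-1\|\le4(2+\varepsilon)\varepsilon<1$. So $0$ is not in the spectrum of $y$, the constant function $1$ on the spectrum extends to a continuous function vanishing at $0$, and $1\in C^*(y)\subseteq B$.

Let $S=[s^r_{ab}]\in M_{4,5}(B)$ and $S'=((1-e)\otimes1_4)S$. The norm of a matrix is at most the sum of the norms of its entries, so $\|S-w\|\le20\varepsilon$. By \eqref{eq:w}, $\|w\|=1$ and $w=((1-e_0)\otimes1_4)w$. Therefore
\[
\|S'-w\|\le\|((1-e)\otimes1_4)(S-w)\|+\|((e_0-e)\otimes1_4)w\|\le22\varepsilon=0.22,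
\]
and \eqref{eq:square} gives $\|S'^*S'-1_5\|\le(1.22+1)\cdot0.22<1$. So $S'^*S'$ is invertible in $M_5(B)$, and $V=S'(S'^*S')^{-1/2}$ has the required properties.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Let $e$ and $V$ be as in Lemma~\ref{lem:exact}. By Proposition~\ref{prop:obstruction}, $eBe$ is isomorphic to a $C^*$-subalgebra of $C(Y)$ that contains the unit. It is commutative, separable and nonzero, so $eBe\cong C(Z)$ with $Z$ nonempty, compact and metrizable. If $\dim Z<\infty$, then Proposition~\ref{prop:abstract} gives $v\in B\subseteq\mathcal L(\mathcal E)$ with $v^*v=e$ and $ev=0$, contrary to Proposition~\ref{prop:obstruction}. Hence $\dim Z=\infty$. If $\dim_{\mathrm{nuc}}(B)\le n<\infty$, then $\dim_{\mathrm{nuc}}(C(Z))\le n$ by \cite[Prop.~2.5]{WZ}, and $\dim Z\le n$ by Lemma~\ref{lem:dim}. So $\dim_{\mathrm{nuc}}(B)=\infty$. Applied to subalgebras $B\subseteq A$, this shows that $A$ fails the last condition of Definition~\ref{def:nuc} for $\mathcal S=\mathcal G$ and $\varepsilon=\frac1{100}$.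
\end{proof}

\begin{remark}
The inclusion $B\subseteq\mathcal L(\mathcal E)$ is used twice, through the two claims of Proposition~\ref{prop:obstruction}: it makes the corner commutative, and it forbids $v$. The constant $\frac1{100}$ enters only in Lemma~\ref{lem:exact}. With $r$ children per vertex the dimension count reads $r(d+1)\le4d$, which has solutions for $r\le3$ and none for $r\ge4$; we have not tried to minimize the number of generators.
\end{remark}

\section{Quotients, corners, cones and crossed products}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]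
Let $D$ have locally finite nuclear dimension.

Let $\pi\colon D\to D'$ be a surjective $*$-homomorphism, $\mathcal S\subset D'$ finite and $\varepsilon>0$. Lift $\mathcal S$ to a finite subset of $D$ and choose $B\subseteq D$ of finite nuclear dimension containing the lifts up to $\varepsilon$. Then $\pi(B)$ contains $\mathcal S$ up to $\varepsilon$, and $\dim_{\mathrm{nuc}}(\pi(B))\le\dim_{\mathrm{nuc}}(B)$ by \cite[Prop.~2.3]{WZ}.

Let $p\in D$ be a projection and $\mathcal S\subset pDp$ finite. After scaling we may assume that $\mathcal S$ consists of contractions. Let $0<\eta<\frac12$ and choose $B\subseteq D$ of finite nuclear dimension containing $\mathcal S\cup\{p\}$ up to $\eta$. The algebra $B$ need not contain $p$, so we rotate a nearby corner of $B$ into $pDp$. By Lemma~\ref{lem:proj}, applied in the unitization of $D$, there are a projection $p'\in B$ with $\|p-p'\|<2\eta$ and a unitary $u$ with $up'u^*=p$ and $\|u-1\|<4\eta$. The algebra $B'=u\,p'Bp'\,u^*=p\,uBu^*p$ lies in $pDp$ and has finite nuclear dimension by \cite[Prop.~2.5]{WZ}. Given $a\in\mathcal S$, choose $b\in B$ with $\|a-b\|<\eta$. Since $a=pap$,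
\[
\|p\,ubu^*p-a\|\le\|ubu^*-a\|\le\|b-a\|+\|uau^*-a\|<\eta+2\cdot4\eta=9\eta .
\]
As $\eta$ is arbitrary, $pDp$ has locally finite nuclear dimension. The last sentence of (a) now follows from Theorem~\ref{thm:main}.
\end{proof}

For (b), recall that a $C^*$-algebra is \emph{contractible} if its identity map is joined to the zero map by a point-norm continuous path of $*$-endomorphisms. A separable $C^*$-algebra is \emph{quasidiagonal} if it has a faithful representation with finite rank projections that increase strongly to $1$ and commute asymptotically in norm with every element. A separable nuclear $C^*$-algebra satisfies the \emph{UCT} (universal coefficient theorem) if it is $KK$-equivalent to a commutative one.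

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
View the cone as the algebra of continuous functions $f\colon[0,1]\to A$ with $f(0)=0$. It is separable and nuclear, being the tensor product of two separable nuclear algebras. The endomorphisms $f\mapsto f(s\,\cdot)$, $s\in[0,1]$, contract it. Contractible $C^*$-algebras are quasidiagonal by Voiculescu's homotopy invariance theorem \cite{Voi}. By homotopy invariance of $KK$, the class of the identity map is the class of the zero map, so the cone is $KK$-equivalent to $0$. Evaluation at $1$ maps the cone onto $A$, and (a) applies.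
\end{proof}

For (c), the point is that the crossed product by $\alpha$ records the degree in a second index $n\in\mathbb Z$. A finite subset of $R$ involves, up to a small error, only a finite window of values of $n$. Inside the window the depth in the tree can change only by a bounded amount, and the block argument of Section~\ref{sec:nuclear} applies again.

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Takai duality gives $R\rtimes_{\hat\alpha}\mathbb Z\cong A\otimes\mathcal K$, where $\hat\alpha$ is the dual action. If $e_{11}\in\mathcal K$ is a rank one projection, the corner of $A\otimes\mathcal K$ by $1\otimes e_{11}$ is isomorphic to $A$. By (a), $A\otimes\mathcal K$ does not have locally finite nuclear dimension.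

\emph{A matrix picture of $R$.} Represent $A$ faithfully on a Hilbert space $\mathcal H$. As $\mathbb T$ is amenable, the regular representation of $R$ on $L^2(\mathbb T,\mathcal H)=\mathcal H\otimes L^2(\mathbb T)$ is faithful. Thus $R$ is the closed span of the products $\pi(a)(1\otimes\Lambda(f))$ with $a\in A$ and $f\in C(\mathbb T)$, where $(\pi(a)\xi)(z)=\alpha_z^{-1}(a)\xi(z)$ and $\Lambda(f)$ is convolution by $f$. By density it suffices to take words $a$ and monomials $f(z)=z^n$. Let $e_{mn}$ be the matrix units for the orthonormal basis $(z^n)_{n\in\mathbb Z}$ of $L^2(\mathbb T)$. Convolution by $z^n$ is $e_{nn}$. If $a$ has degree $d$, then $\alpha_z^{-1}(a)=z^{-d}a$, so $\pi(a)$ is $a$ tensored with multiplication by $z^{-d}$, which sends $z^n$ to $z^{n-d}$. Hence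
\[
R=\overline{\operatorname{span}}\,\{a\otimes e_{n-d,n}:\ n,d\in\mathbb Z,\ a\text{ a word of degree }d\}\subseteq A\otimes\mathcal K(L^2(\mathbb T)).
\]
The spanning set is countable, so $R$ is separable.

\emph{Blocks.} Given a finite subset of $R$ and $\varepsilon>0$, approximate it up to $\varepsilon$ by finitely many linear combinations $y_1,\dots,y_l$ of spanning elements. There are $N$ and $k$ such that all spanning elements involved have the form $x=a\otimes e_{n-d,n}$ with $a$ a word of degree $d$ and length at most $k$, and $|n|,|n-d|\le N$. They lie in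
\[
M_{2N+1}(A)\subseteq\mathcal L\Big(\bigoplus_{|n|\le N}\mathcal E\Big),\qquad \bigoplus_{|n|\le N}\mathcal E=\bigoplus_{(n,i)\in I}\Gamma_i,
\]
where $I=\{(n,i):|n|\le N,\ i\ge0\}$. For $(n,i)\in I$ put
\[
\sigma(n,i)=n+\ell(i),\qquad \lambda(n,i)=\max(\sigma(n,i)-N-k,\,0).
\]
Since $n\le N$, we have $\lambda(n,i)\le\max(\ell(i)-k,0)\le\ell(i)$. Let $\mathcal P$ be the partition of $I$ in which two pairs lie in the same block if they have the same $\sigma$, hence the same $\lambda$, and their vertices have the same ancestor at depth $\lambda$.

The operator $x$ vanishes on the summands with first index other than $n$. By Lemma~\ref{lem:walk} it maps the summand $(n,i)$ to $0$ or into a summand $(n-d,i')$ with $\ell(i')=\ell(i)+d$, where $i,i'$ have the same ancestor at depth $\lambda(n,i)$. As $\sigma(n-d,i')=\sigma(n,i)$, the two pairs lie in the same block. So $x\in\mathfrak B_{\mathcal P}$.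

In a block with parameters $\sigma,\lambda$, the vertices $i$ paired with a given $n$ are descendants of one vertex at distance $\sigma-n-\lambda\le N+k-n\le2N+k$ below it. So blocks have at most $(2N+1)5^{2N+k}$ elements. By Lemma~\ref{lem:block}, $C^*(y_1,\dots,y_l)\subseteq R\cap\mathfrak B_{\mathcal P}$ is a finitely generated subhomogeneous algebra, and it has finite nuclear dimension by \cite{NW}. Hence $R$ has locally finite nuclear dimension.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CBMS}
\emph{CBMS Lecture Series}, \texttt{https://userweb.ucs.louisiana.edu/\textasciitilde pwn1677/Winter.pdf}.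

\bibitem{NW}
P. W. Ng, W. Winter, \emph{A note on subhomogeneous $C^*$-algebras}, C. R. Math. Acad. Sci. Soc. R. Can. 28 (2006).

\bibitem{Voi}
Voiculescu, Duke Math. J. 62 (1991).

\bibitem{WZ}
W. Winter, J. Zacharias, \emph{The nuclear dimension of $C^*$-algebras}, Adv. Math. 224 (2010).

\end{thebibliography}
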